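\title{Universal $C$-free graphs exist only when every block of $C$ is complete}

\begin{abstract}
Let $C$ be a finite connected graph. A countable graph with no subgraph isomorphic to $C$ is universal if every other such graph is isomorphic to one of its induced subgraphs. We prove that no universal graph exists when some block of $C$ is not complete. The obstruction is a family of $C$-free graphs of bounded degree, indexed by an atomless probability space, of which any countable $C$-free graph contains only a null set, even as subgraphs that need not be induced. The proof combines a pruning of complete leaf blocks, a coding construction based on two non-adjacent vertices of a block, and a cancellation property of rooted embeddings between parts of $C$.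
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are simple, and \emph{countable} means finite or countably infinite. Fix a finite graph $C$. A graph is \emph{$C$-free} if it has no subgraph, induced or not, isomorphic to $C$. A countable $C$-free graph $U$ is \emph{universal} if every countable $C$-free graph is isomorphic to an induced subgraph of $U$. For which $C$ does such a $U$ exist?

For a complete graph $C=K_m$, $m\ge2$, it does. Start from one vertex; at each stage add, for every finite $K_{m-1}$-free set $S$ of vertices already present, a new vertex adjacent exactly to $S$. A copy of $K_m$ would consist of its newest vertex and a copy of $K_{m-1}$ in the corresponding set $S$, so the union $U$ of the stages is $K_m$-free. A countable $K_m$-free graph embeds in $U$ one vertex at a time, because the earlier neighbors of each vertex form a $K_{m-1}$-free set. The construction works because a neighborhood that can be realized once can be realized again and again: two non-adjacent vertices never lie in a common clique.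

For the $4$-cycle this freedom is lost. In a graph without $4$-cycles two vertices have at most one common neighbor, so a common neighbor is determined by the pair. Section~\ref{sec:c4} turns this rigidity into uncountably many graphs of which a countable graph without $4$-cycles contains only countably many. The source of the rigidity is a pair of non-adjacent vertices in a part of $C$ that no single vertex disconnects, and this suggests looking at the blocks of $C$. A \emph{block} of a connected graph is a maximal connected subgraph without a cut vertex of its own; a block with at least three vertices is $2$-connected, and a bridge with its two endpoints is a block isomorphic to $K_2$. A connected graph with at least one edge is built from its blocks along a tree. The following results are quoted in \cite{dichotomies}.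
\begin{enumerate}
\item (F\"uredi--Komj\'ath) If $C$ is $2$-connected, a universal countable $C$-free graph exists if and only if $C$ is complete.
\item If $C$ is a tree, a universal countable $C$-free graph exists if and only if $C$ is a path or is obtained from a path by adjoining a single edge.
\item If $C=K_m\wedge K_n$ is formed by joining $K_m$ and $K_n$ at one common vertex, a universal countable $C$-free graph exists if and only if $\min(m,n)\le5$ and $(m,n)\ne(5,5)$.
\end{enumerate}
In (2) and (3) all blocks are complete, so completeness of the blocks is not sufficient. The conjecture stated in \cite{dichotomies} is that it is necessary: \emph{if $C$ is a finite connected graph with at least one edge and a universal countable $C$-free graph exists, then every block of $C$ is complete.} We prove this.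

\begin{theorem}\label{thm:A}
If $C$ is a finite connected graph with at least one edge and some block of $C$ is not complete, then there is no universal countable $C$-free graph.
\end{theorem}

An \emph{embedding} $X\to Y$ is an injective map of vertices that sends edges to edges; non-edges may go to edges. We say that $Y$ \emph{contains} $X$ if an embedding $X\to Y$ exists. Theorem~\ref{thm:A} follows from a stronger statement, in which embeddings need not be induced and the test graphs have bounded degree.

\begin{theorem}\label{thm:B}
Let $C$ be a finite connected graph with a non-complete block. There are an integer $D=D(C)$, a product probability space $\Omega=\{1,\dots,Q\}^{\mathbb N}$ with uniform factors and $Q\ge2$, and countable $C$-free graphs $\Gamma_\alpha$ $(\alpha\in\Omega)$ of maximum degree at most $D$, such that for every countable $C$-free graph $U$ the set $\{\alpha: U\text{ contains }\Gamma_\alpha\}$ is contained in a null set.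
\end{theorem}

Let $\mathrm{cov}(\mathcal N)$ be the least number of null sets that cover $[0,1]$, or equivalently any atomless standard Borel probability space. A countable union of null sets is null, so $\mathrm{cov}(\mathcal N)>\aleph_0$.

\begin{corollary}\label{cor:cov}
Let $C$ and $D$ be as in Theorem~\ref{thm:B}. No countable $C$-free graph contains all countable $C$-free graphs of maximum degree at most $D$. Moreover, if $\mathcal U$ is a family of countable $C$-free graphs such that every countable $C$-free graph of maximum degree at most $D$ is contained in some member of $\mathcal U$, then $|\mathcal U|\ge\mathrm{cov}(\mathcal N)$.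
\end{corollary}

When $C$ has cut vertices, a non-complete block $B$ forces rigidity only at places where the rest of $C$ is also present. The test graphs must therefore carry copies of the rest of $C$ everywhere and still be $C$-free. After recalling the facts on blocks (Section~\ref{sec:blocks}), we reduce to the case where $B$ hangs on the rest of $C$ at a single vertex (Section~\ref{sec:pruning}). Section~\ref{sec:test} constructs the test graphs and carries out the counting. Section~\ref{sec:free} shows that they are $C$-free and proves the theorems, using a cancellation property of finite graphs whose proof, the longest part of the argument, fills Section~\ref{sec:cancel}.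

\section{The $4$-cycle}\label{sec:c4}

Let $C$ be the $4$-cycle. We build graphs $G_\alpha$ on the vertex set $\{0,1,2,\dots\}$, one for each sequence $\alpha=(\alpha(n))_{n\ge n_0}$ with values in $\{1,2\}$. The vertices $0,\dots,n_0-1$ are present from the start, without edges. At step $n\ge n_0$ we choose six vertices
\[
s_n,\ s_n',\ t_n,\ t_n',\ d_{n,1},\ d_{n,2}
\]
among $0,\dots,n-1$, and we give $G_\alpha$ four new edges: the vertex $n$ is joined to $s_n$ and $s_n'$, and the vertex $d_{n,\alpha(n)}$ is joined to $t_n$ and $t_n'$. The six vertices do not depend on $\alpha$, and they are chosen at pairwise distance greater than $4$ in the graph formed by all edges that any $G_\alpha$ has received before step $n$. Lemma~\ref{lem:skeleton} below shows that such choices exist when $n_0$ is large, with all degrees bounded.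

\emph{No $G_\alpha$ has a $4$-cycle.} Given one, let $n$ be the last step that contributed an edge to it. The edges of step $n$ form two disjoint paths, so the cycle also has older edges. A maximal run of older edges along the cycle has two distinct ends and length at most $3$. Each end lies on an edge of step $n$ and on an older edge, so it is one of the six chosen vertices. This contradicts the choice.

\emph{A countable $C$-free graph $U$ contains only countably many $G_\alpha$.} Let $\varphi:G_\alpha\to U$ be an embedding. For $n\ge n_0$ the vertex $\varphi(n)$ is the unique common neighbor of $\varphi(s_n)$ and $\varphi(s'_n)$. By induction, $\varphi$ is determined by the tuple $(\varphi(0),\dots,\varphi(n_0-1))$, through a recursion in which $\alpha$ does not appear. Of the two distinct vertices $\varphi(d_{n,1})$ and $\varphi(d_{n,2})$ only one can be the common neighbor of $\varphi(t_n)$ and $\varphi(t'_n)$, and this determines $\alpha(n)$. So each of the countably many initial tuples serves at most one $\alpha$.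

There are uncountably many $\alpha$, so no countable $C$-free graph contains every $G_\alpha$. The two kinds of edges have different tasks. The edges at $n$ \emph{generate}: they leave the embedding no freedom after finitely many choices. The edges at $d_{n,\alpha(n)}$ \emph{code}: they let $U$ read off $\alpha$ once the embedding is known.

Three things change for general $C$. The path $s_n,n,s_n'$ is the $4$-cycle with two opposite vertices identified, and it is replaced by a non-complete block with two non-adjacent vertices identified. The vertex in the role of the common neighbor is no longer unique, but has at most $q$ possible values, so counting gives a null set in place of a countable set. Finally the rest of $C$ has to be attached to the test graphs without creating a copy of $C$.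

\section{Blocks and branches}\label{sec:blocks}

We write $|X|$ for the number of vertices of a graph $X$. A \emph{rooted graph} $(X,x)$ is a graph with a distinguished vertex, and a \emph{rooted embedding} sends root to root. For an embedding $e$ and a subgraph $X$ of its domain, $e(X)$ is the subgraph formed by the images of the vertices and edges of $X$.

Let $C$ be a finite connected graph with at least one edge. A \emph{cut vertex} is a vertex $w$ such that $C-w$ is disconnected. We use the following standard facts. Blocks are induced subgraphs, and no block contains another. Two distinct blocks share at most one vertex. A vertex is a cut vertex if and only if it lies in at least two blocks. Every connected subgraph with at least two vertices and without a cut vertex of its own, in particular every edge and every cycle, lies in a unique block. The \emph{block--cut-vertex tree}, whose nodes are the blocks and the cut vertices and in which a block is joined to the cut vertices it contains, is a tree, and its leaves are blocks. A non-complete block has at least four vertices, since the only connected non-complete graph with fewer vertices is the path on three vertices.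

A \emph{leaf block} is a block containing exactly one cut vertex of $C$. Its other vertices lie in no other block, so all their edges belong to the leaf block.

\begin{lemma}\label{lem:leaf}
If $u$ is a cut vertex of $C$ and $Y$ is a component of $C-u$, then $Y\cup\{u\}$ contains a leaf block.
\end{lemma}

\begin{proof}
An edge from $u$ to $Y$ lies in a block $\beta_1$, and $\beta_1-u$ is connected, so $\beta_1\subseteq Y\cup\{u\}$. Take a longest path $u,\beta_1,p_1,\beta_2,\dots$ in the block--cut-vertex tree. It ends in a leaf of the tree, which is a leaf block. The blocks after $\beta_1$ avoid $u$, since the tree has no cycle, and each meets the previous one in a vertex other than $u$; so they lie in $Y$.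
\end{proof}

For a vertex $w$ and a block $\beta\ni w$, let $\mathrm{Br}(w,\beta)$ be the subgraph induced on $w$ and the component of $C-w$ that contains $\beta-w$, rooted at $w$. These subgraphs are the \emph{branches at $w$}. Every component of $C-w$ contains a neighbor of $w$, and the edge to it lies in a block, so every component gives a branch. Hence the branches at $w$ are connected, have at least two vertices, cover $C$, and meet pairwise only in $w$. If two neighbors $z,z'$ of $w$ lie in the same component of $C-w$, a path between them in that component closes to a cycle through $w$, so $w,z,z'$ lie in one block. A block that contains $w$ and $z$ is unique. Therefore distinct blocks at $w$ give distinct branches, and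
\begin{equation}\label{eq:nbrs}
\text{all neighbors of $w$ in $\mathrm{Br}(w,\beta)$ lie in $\beta$.}
\end{equation}
For a block $\beta$ and $w\in\beta$, the branches at $w$ other than $\mathrm{Br}(w,\beta)$ are the \emph{outer branches of $\beta$ at $w$}: they are what hangs on $\beta$ at $w$. If $B$ is a leaf block with cut vertex $b$, then $\mathrm{Br}(b,B)=B$.

The next lemma describes how branches are nested and how they behave under embeddings of parts of $C$ into $C$.

\begin{lemma}\label{lem:br}
Let $e$ be an embedding into $C$ of a subgraph $W$ of $C$.
\begin{enumerate}
\item[(a)] If $w\ne p$ lies in a branch $X'$ at $p$, and $X$ is a branch at $w$ with $p\notin X$, then $X\subseteq X'-p$. In particular, if $w\neq p$ lie in a common block $\beta$, every outer branch of $\beta$ at $w$ is contained in $\mathrm{Br}(p,\beta)-p$.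
\item[(b)] If $X=\mathrm{Br}(w,\gamma)\subseteq W$, then $e(X)$ lies in a single branch $\mathrm{Br}(e(w),\delta)$ at $e(w)$, and $e(\gamma)\subseteq\delta$.
\item[(c)] If $\gamma\subseteq W$ and $\delta$ are blocks with $e(V(\gamma))=V(\delta)$, and $X\subseteq W$ is an outer branch of $\gamma$ at $w$, then $e(X)$ lies in an outer branch of $\delta$ at $e(w)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The graph $X$ is connected, contains $w$ and avoids $p$, so it lies in the component of $C-p$ containing $w$. If $w,p\in\beta$, then $p\in\mathrm{Br}(w,\beta)-w$, so the outer branches of $\beta$ at $w$ avoid $p$.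

(b) The graph $e(X-w)$ is connected and avoids $e(w)$, which gives the branch $\mathrm{Br}(e(w),\delta)$. The graph $e(\gamma)$ has no cut vertex, so it lies in a block $\delta'\ni e(w)$. The branches of $\delta$ and $\delta'$ at $e(w)$ share the vertices of $e(\gamma-w)$, so they coincide and $\delta'=\delta$.

(c) The branch $X$ contains a neighbor $z$ of $w$, and $z\notin\gamma$. As $e$ is injective and $e(V(\gamma))=V(\delta)$, the neighbor $e(z)$ of $e(w)$ is not in $\delta$. By \eqref{eq:nbrs} it is not in $\mathrm{Br}(e(w),\delta)$, so the branch given by (b) is a different one.
\end{proof}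

\section{Pruning complete leaf blocks}\label{sec:pruning}

A non-complete block may carry other parts of $C$ at all of its vertices; think of a $4$-cycle with a pendant edge at each vertex. The construction of Section~\ref{sec:test} needs a non-complete block on which the rest of $C$ hangs at one vertex only. We reach this situation by removing leaf blocks, and we transfer the test graphs back by attaching many cliques at every vertex.

\begin{lemma}\label{lem:prune}
Suppose that $C$ has a cut vertex and a non-complete block, and that all leaf blocks of $C$ are complete. Let $m$ be the minimum size of a leaf block, and let $C'$ be obtained from $C$ by deleting the non-cut vertices of all leaf blocks of size $m$. Then $C'$ is connected, has a non-complete block, and $|C'|<|C|$. If Theorem~\ref{thm:B} holds for $C'$, it holds for $C$.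
\end{lemma}

\begin{proof}
A path between two vertices of $C'$ that visits a deleted vertex must enter and leave its leaf block through the only cut vertex, which is impossible; so $C'$ is connected. A non-complete block $\beta$ of $C$ is not a leaf block, and a deleted vertex lies in one block only, so $\beta\subseteq C'$. It is a block of $C'$, since a larger subgraph of $C'$ without a cut vertex would also be one in $C$.

For a countable graph $G$ let $G^*$ arise by gluing $|C|$ new copies of $K_m$ at each vertex $v$ of $G$, disjoint except for $v$.

\emph{If $G$ is $C'$-free, then $G^*$ is $C$-free.} Let $f:C\to G^*$ be an embedding, and let $c$ be a vertex with $f(c)\in K-v$, where $K$ is a clique glued at $v$. We show that $c$ is deleted in $C'$. Since $C$ has more than one block, $|C|>m$ and $f(C)\not\subseteq K$. As $f(C)$ is connected and $K-v$ is a component of $G^*-v$, we have $v=f(u)$ for some $u$, and the component $Y$ of $C-u$ containing $c$ is mapped into $K-v$. Now $|Y\cup\{u\}|\le m<|C|$, so $C-u$ has another component and $u$ is a cut vertex. By Lemma~\ref{lem:leaf}, $Y\cup\{u\}$ contains a leaf block, which has at least $m$ vertices. So $Y\cup\{u\}$ is a leaf block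 of size $m$, its cut vertex is $u$, and $c\ne u$ is deleted. Hence $f$ maps $C'$ into $G$, a contradiction.

\emph{Passing from $U$ to $U'$.} Let $U$ be countable and $C$-free, and let $U'$ be the subgraph induced on the vertices $v$ that lie in $|C|$ cliques of size $m$ meeting pairwise only in $v$. Then $U'$ is $C'$-free. Indeed, an embedding $C'\to U'$ extends to an embedding $C\to U$ by restoring the pruned leaf blocks one at a time: if $v$ is the image of the cut vertex of the next block, the fewer than $|C|$ vertices other than $v$ already used each meet at most one of the $|C|$ cliques at $v$, so one clique is free. Moreover, an embedding $G^*\to U$ maps every vertex of $G$ into $U'$, so $U'$ contains $G$.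

Let $\Gamma_\alpha$ $(\alpha\in\Omega)$ be the graphs given by Theorem~\ref{thm:B} for $C'$. The graphs $\Gamma_\alpha^*$ are countable and $C$-free, their degrees are at most $D(C')+|C|(m-1)$, and $\{\alpha:U\text{ contains }\Gamma^*_\alpha\}\subseteq\{\alpha:U'\text{ contains }\Gamma_\alpha\}$ is contained in a null set.
\end{proof}

The completeness of the leaf blocks is used only to ensure that a non-complete block survives. The minimality of $m$ is needed for $G^*$ to be $C$-free. If $C$ is a $4$-cycle with a triangle at one vertex and a pendant edge at the opposite vertex, and we pruned the triangle, then $G=C_4$ would be $C'$-free, while $G$ with triangles at all vertices contains $C$.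

Each application of Lemma~\ref{lem:prune} lowers $|C|$, so the process ends with a graph that has no cut vertex or has a non-complete leaf block. It therefore suffices to prove Theorem~\ref{thm:B} under the following assumption, which holds throughout Sections~\ref{sec:test} and~\ref{sec:free}.

\medskip
\noindent\textbf{Standing assumption.} Either $C=B$ is a single non-complete block and $b\in B$ is an arbitrary vertex, or $B$ is a non-complete leaf block of $C$ with cut vertex $b$. We put
\[
k=|B|\ge4,\qquad R=C-(V(B)\setminus\{b\})\ \text{ rooted at }b,\qquad q=|R|=|C|-k+1 .
\]
Thus $C=B\cup R$ and $B\cap R=\{b\}$; if $C=B$, then $R$ is the single vertex $b$ and $q=1$.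

\section{The test graphs and the counting argument}\label{sec:test}

\subsection*{Nearly determined vertices}
Choose non-adjacent vertices $x_1,x_2$ of $B$, named so that $x_2\ne b$. Let $A=V(B)\setminus\{x_1,x_2\}$, and let $H$ be the graph on $A\cup\{x\}$ obtained from $B$ by identifying $x_1$ and $x_2$ to a vertex $x$ and merging multiple edges; $|H|=k-1$. Let $\rho$ be the image of $b$ in $H$, that is, $\rho=b$ if $b\in A$ and $\rho=x$ if $b=x_1$. Let $H^+$ be $H$ with a copy of $R$ glued at $\rho$, the root $b$ being identified with $\rho$; $|H^+|=k+q-2$.

The point of $H$ is that it is smaller than $B$, so that it can be used freely in a $C$-free graph, while two copies of $H$ that agree on $A$ and differ at $x$ together contain $B$. If one of them carries $R$, they contain $C$, unless the second $x$ falls into that copy of $R$. For a graph $U$ and a tuple $\bar u=(u_a)_{a\in A}$ of distinct vertices of $U$, let $Y(\bar u)$ be the set of vertices $y$ for which there is an embedding $\psi:H^+\to U$ with $\psi(a)=u_a$ for $a\in A$ and $\psi(x)=y$; we call $\psi$ a \emph{witness} for $y$. For the $4$-cycle, $Y(\bar u)$ is the set of common neighbors of the pair $\bar u$.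

\begin{lemma}\label{lem:Y}
If $U$ is $C$-free, then $|Y(\bar u)|\le q$.
\end{lemma}

\begin{proof}
Let $y\in Y(\bar u)$ have the witness $\psi$, and suppose that some $y'\in Y(\bar u)$ is not in $\psi(H^+)$. Map $C$ to $U$ by sending $R$ to its image under $\psi$, each $a\in A$ to $u_a$, $x_1$ to $y$ and $x_2$ to $y'$. At $b$ the definitions agree by the choice of $\rho$, and the map is injective because $\psi$ is and $y'\notin\psi(H^+)$. Every edge of $C$ lies in $R$ or in $B$. Edges in $R$, edges inside $A$ and edges from $x_1$ to $A$ are preserved by $\psi$. An edge $x_2a$ gives the edge $xa$ of $H$, so $y'u_a$ is an edge by the witness for $y'$. There is no edge $x_1x_2$. So $U$ contains $C$, a contradiction. Hence $Y(\bar u)\subseteq\psi(H^+)$. No $u_a$ is in $Y(\bar u)$, since witnesses are injective, and so $|Y(\bar u)|\le(k+q-2)-(k-2)=q$.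
\end{proof}

This proof uses that $B$ is not complete, for the pair $x_1,x_2$, and that $B$ is a leaf block or all of $C$, so that nothing hangs at $x_2$ and a single copy of $R$ completes the copy of $C$.

\begin{example}
The bound can be attained with $q>1$. Let $C$ be the $4$-cycle $bx_1ax_2$ with a pendant edge at $b$, so $q=2$ and $H^+$ is the path $z,b,x,a$. Let $U$ be a $4$-cycle $u_b\,y\,u_a\,y'$, which is $C$-free. Then $y$ has a witness with $z\mapsto y'$ and $y'$ has a witness with $z\mapsto y$.
\end{example}

\subsection*{The skeleton}
With $q$ choices for each generated vertex and $q$ choices for each coded symbol, $U$ can accommodate $q^2$ symbols per step. We therefore use $Q=2q^2$ symbols, so that each step loses half of the measure. Put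
\[
Q=2q^2,\qquad \nu=2(k-2)+Q,\qquad \Delta=2(\nu+1),\qquad M=(1+\Delta\nu)^{|C|},\qquad n_0=2\nu M .
\]
The choices made at each step must not depend on $\alpha$, so distances are measured in an auxiliary graph that dominates all test graphs at once. Given sets $P_n\subseteq\{0,\dots,n-1\}$ for $n\ge n_0$, let $\widehat G_n$ be the graph on $\{0,\dots,n-1\}$ in which two vertices are adjacent when both lie in $P_j\cup\{j\}$ for some $j$ with $n_0\le j<n$. A vertex is \emph{involved at step $j$} if it lies in $P_j\cup\{j\}$.

\begin{lemma}\label{lem:skeleton}
There are sets $P_n\subseteq\{0,\dots,n-1\}$ $(n\ge n_0)$ of size $\nu$ such that the elements of $P_n$ are at pairwise distance greater than $|C|$ in $\widehat G_n$, and every vertex is involved at no more than $\Delta$ steps.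
\end{lemma}

\begin{proof}
We choose the $P_n$ recursively, using at step $n$ only vertices involved at fewer than $\Delta$ earlier steps; call them \emph{available}. This rule gives the last assertion, since the vertex $j\ge n_0$ is first involved at step $j$. Each step involves $\nu+1$ vertices, so before step $n$ there are fewer than $(\nu+1)n=\Delta n/2$ involvements, and more than $n/2\ge\nu M$ of the vertices $0,\dots,n-1$ are available. Degrees in $\widehat G_n$ are at most $\Delta\nu$, so a ball of radius $|C|$ has at most $\sum_{i\le|C|}(\Delta\nu)^i\le M$ vertices. After fewer than $\nu$ vertices have been chosen, their balls cover fewer than $\nu M$ vertices, and an available vertex outside them can be chosen next.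
\end{proof}

Fix such sets, and split each $P_n$ into two tuples $\bar s_n=(s_{n,a})_{a\in A}$ and $\bar t_n=(t_{n,a})_{a\in A}$ and the vertices $d_{n,1},\dots,d_{n,Q}$.

\subsection*{The graphs}
Let $\Omega=\{1,\dots,Q\}^{\{n_0,n_0+1,\dots\}}$ with the uniform product measure; shifting the index identifies it with $\{1,\dots,Q\}^{\mathbb N}$. For a tuple $\bar s$ indexed by $A$ and a further vertex $y$, let $H[\bar s;y]$ be the copy of $H$ with $s_a$ in the role of $a$ and $y$ in the role of $x$. For $\alpha\in\Omega$ let $G_\alpha$ be the graph on $\{0,1,2,\dots\}$ that receives at step $n\ge n_0$ the edges of the two vertex-disjoint copies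
\[
H[\bar s_n;n]\qquad\text{and}\qquad H[\bar t_n;d_{n,\alpha(n)}].
\]
The edges received before step $n$ are edges of $\widehat G_n$. Let $\Gamma_\alpha$ be $G_\alpha$ with exactly one copy $R_v$ of $R$ glued at each vertex $v$, the root $b$ being identified with $v$, and the copies being otherwise new and disjoint. A vertex of $G_\alpha$ gains at most $k-2$ edges at each of the at most $\Delta$ steps involving it, and $|R|\le|C|$, so the degrees in $\Gamma_\alpha$ are at most
\[
D=\Delta(k-2)+|C| .
\]

The graph $G_\alpha$ may have long cycles, but at the scale of $C$ it looks like copies of $H$ glued along a tree.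

\begin{lemma}\label{lem:small}
Every connected subgraph $L$ of $G_\alpha$ without a cut vertex and with $2\le|L|\le|C|$ has at most $k-1$ vertices.
\end{lemma}

\begin{proof}
The edges of step $n$ join vertices of $P_n\cup\{n\}$, no two of which are adjacent in $\widehat G_n$, so every edge of $G_\alpha$ belongs to exactly one step. Let $n$ be the last step that contributes an edge to $L$. Call the edges of step $n$ new and the earlier ones old, and let $J$ be one of the two copies of $H$ of step $n$ that has an edge in $L$. If all edges of $L$ are in $J$, then $|L|\le|J|=k-1$, because every vertex of $L$ lies on an edge.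

Otherwise, since $L$ is connected, it has edges $vw$ in $J$ and $vw'$ not in $J$ with a common vertex $v$. The other copy of step $n$ is disjoint from $J$, so $vw'$ is old. As $L-v$ is connected, a path from $w$ to $w'$ in $L-v$ closes to a cycle of length at most $|C|$ through both edges. Follow the cycle from $v$ through $w'$ as long as the edges are old. Since $vw$ is new, this path ends at a vertex $v'\ne v$ and has length less than $|C|$. Both $v$ and $v'$ lie on a new and on an old edge; the vertex $n$ lies on no old edge, so $v,v'\in P_n$. The path lies in $\widehat G_n$, contradicting Lemma~\ref{lem:skeleton}.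
\end{proof}

\subsection*{Counting}

\begin{proposition}\label{prop:count}
For every countable $C$-free graph $U$, the set $\{\alpha\in\Omega:U\text{ contains }\Gamma_\alpha\}$ is contained in a null set.
\end{proposition}

\begin{proof}
For an injective sequence $u=(u_0,\dots,u_{N-1})$ in $U$ and a tuple $\bar s$ of numbers less than $N$, write $u(\bar s)=(u_{s_a})_{a\in A}$. Call $u$, with $N\ge n_0$, \emph{admissible} if $u_n\in Y(u(\bar s_n))$ for $n_0\le n<N$. The entries of $\bar s_n$ are less than $n$, and the notion does not depend on $\alpha$. By Lemma~\ref{lem:Y}, a sequence $\sigma$ of length $n_0$ has at most $q^{N-n_0}$ admissible extensions of length $N$.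

Say that $\alpha$ \emph{fits} the sequence $u$ of length $N$ if $u_{d_{n,\alpha(n)}}\in Y(u(\bar t_n))$ for $n_0\le n<N$. For each such $n$, the vertices $u_{d_{n,1}},\dots,u_{d_{n,Q}}$ are distinct and $|Y(u(\bar t_n))|\le q$, so at most $q$ values of $\alpha(n)$ satisfy the condition. The set of $\alpha$ that fit $u$ is thus a product set, restricted only in the coordinates $n<N$, of measure at most $(q/Q)^{N-n_0}$. Let $E_{\sigma,N}$ be the set of $\alpha$ that fit some admissible extension of $\sigma$ of length $N$. It is a finite union of such product sets, of measure at most
\[
q^{N-n_0}\,(q/Q)^{N-n_0}=2^{-(N-n_0)} .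
\]
So $E_\sigma=\bigcap_{N\ge n_0}E_{\sigma,N}$ is null, and so is the union $E$ of the $E_\sigma$ over the countably many $\sigma$.

Let $\varphi:\Gamma_\alpha\to U$ be an embedding and $u_i=\varphi(i)$. Each copy of $H$ placed in $G_\alpha$, together with the copy $R_v$ at its vertex $v$ in the role of $\rho$, is a copy of $H^+$ in $\Gamma_\alpha$, because $R_v$ meets $G_\alpha$ only in $v$. Restricting $\varphi$ to these copies gives witnesses for $u_n\in Y(u(\bar s_n))$ and $u_{d_{n,\alpha(n)}}\in Y(u(\bar t_n))$. So for every $N$ the sequence $(u_i)_{i<N}$ is admissible and $\alpha$ fits it. Hence $\alpha\in E_\sigma\subseteq E$ for $\sigma=(u_i)_{i<n_0}$.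
\end{proof}

If $C=B$, then $q=1$, each $E_\sigma$ has at most one element, and the exceptional set is countable as in Section~\ref{sec:c4}.

\section{The test graphs are $C$-free}\label{sec:free}

By Lemma~\ref{lem:small}, a copy of $C$ in $\Gamma_\alpha$ cannot place $B$ in $G_\alpha$. But $R$ may have blocks into which $B$ embeds, and then $B$ can be placed in some $R_v$. The copy of $C$ does not fit into $R_v$, so it passes through $v$; a part $T$ of $C$ containing $B$ lies in $R_v$, and the remaining part $Z$ leaves $v$ through $G_\alpha$, that is, through small blocks. Counting vertices shows only $|Z|\ge|B|$. The next proposition shows that $Z$ must begin with a copy of $B$. One may read it as a cancellation law: if $C$ is both $T$ glued to $Z$ and $R$ glued to $B$, and $T$ embeds in $R$, then $B$ embeds in $Z$. It does not require $B$ to be non-complete.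

\begin{proposition}\label{prop:cancel}
Let $C$ be a finite connected graph, $B\ne C$ a leaf block with cut vertex $b$, and $R=C-(V(B)\setminus\{b\})$. Let $u$ be a vertex of $C$, let the branches at $u$ be partitioned into two sets $\mathcal T$ and $\mathcal Z$, and let $T$ be the union of $\{u\}$ and the members of $\mathcal T$. Suppose that $B\subseteq T$ and that $g:(T,u)\to(R,b)$ is a rooted embedding. Then there is a rooted embedding of $(B,b)$ into a member $\mathrm{Br}(u,\beta)$ of $\mathcal Z$, and $|\beta|\ge|B|$.
\end{proposition}

The proof is in Section~\ref{sec:cancel}; it uses only Section~\ref{sec:blocks}.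

\begin{example}\label{ex:dumbbell}
Embeddings $g$ as in the proposition do occur. Let $C$ consist of $4$-cycles $B\ni b$ and $B'\ni u$ and the edge $ub$, with $\mathcal Z=\{B'\}$. Then $T$ is $B$ with the edge $ub$, $R$ is $B'$ with the edge $ub$, and the reflection of $C$ exchanging $u$ and $b$ maps $(T,u)$ onto $(R,b)$. In $\Gamma_\alpha$ this places $T$ on $R_v$ with $u$ at $v$, and the copy of $C$ fails only because $G_\alpha$ has no $4$-cycle at $v$ to receive $B'$.
\end{example}

\begin{proposition}\label{prop:free}
Under the standing assumption, every $\Gamma_\alpha$ is $C$-free.
\end{proposition}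

\begin{proof}
Let $f:C\to\Gamma_\alpha$ be an embedding. If $C=B$, then $\Gamma_\alpha=G_\alpha$, and $f(B)$ is a connected subgraph without a cut vertex and with $k=|C|$ vertices, contradicting Lemma~\ref{lem:small}. So let $B\ne C$ be a leaf block.

No edge of $\Gamma_\alpha$ joins $R_v-v$ to a vertex outside $R_v$. A connected subgraph that meets both $R_v-v$ and the complement of $R_v$ therefore has $v$ as a cut vertex. Consequently,
\begin{equation}\label{eq:where}
\text{for every block $\beta$ of $C$, $f(\beta)$ lies in $G_\alpha$ or in some $R_w$.}
\end{equation}
By Lemma~\ref{lem:small}, $f(B)\not\subseteq G_\alpha$, so $f(B)\subseteq R_v$ for some $v$, and $f(B)$ meets $R_v-v$. Since $|R|<|C|$, the connected graph $f(C)$ also has a vertex outside $R_v$, so $v=f(u)$ for some vertex $u$ of $C$. Each component of $C-u$ is mapped into $R_v-v$ or into the complement of $R_v$. Let $\mathcal T$ be the set of branches at $u$ of the first kind and $\mathcal Z$ the set of those of the second kind. The nonempty connected graph $B-u$ (equal to $B$ if $u\notin B$) is mapped into $R_v-v$, so it lies in a component of the first kind and $B\subseteq T$. The restriction of $f$ to $T$ is a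 rooted embedding $(T,u)\to(R_v,v)\cong(R,b)$. Proposition~\ref{prop:cancel} gives $\mathrm{Br}(u,\beta)\in\mathcal Z$ with $|\beta|\ge k$. The graph $f(\beta)$ contains $v$, which lies in no $R_w$ with $w\ne v$, and its other vertices lie outside $R_v$. By \eqref{eq:where}, $f(\beta)\subseteq G_\alpha$, and Lemma~\ref{lem:small} gives $|\beta|\le k-1$, a contradiction.
\end{proof}

It matters that only one copy of $R$ is glued at each vertex. If $C$ consists of two $4$-cycles with the common vertex $b$, then $R$ is a $4$-cycle and two copies of $R$ at one vertex form $C$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]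
By Lemma~\ref{lem:prune} and induction on $|C|$ we may adopt the standing assumption. The graphs $\Gamma_\alpha$ of Section~\ref{sec:test} are countable, have maximum degree at most $D$, and are $C$-free by Proposition~\ref{prop:free}; also $Q=2q^2\ge2$. Proposition~\ref{prop:count} gives the last assertion.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cov} and Theorem~\ref{thm:A}]
Let $\mathcal U$ be as in the corollary. Every $\Gamma_\alpha$ is contained in a member of $\mathcal U$, so by Theorem~\ref{thm:B} the space $\Omega$ is covered by $|\mathcal U|$ null sets. The map $\alpha\mapsto\sum_{i\ge1}(\alpha_i-1)Q^{-i}$, where $\alpha_1,\alpha_2,\dots$ are the coordinates of $\alpha$, sends $\Omega$ onto $[0,1]$, and it sends the cylinder given by fixing the first $j$ coordinates, of measure $Q^{-j}$, onto an interval of length $Q^{-j}$. A null subset of $\Omega$ is covered by countably many such cylinders of arbitrarily small total measure, so its image is null. Thus $[0,1]$ is covered by $|\mathcal U|$ null sets and $|\mathcal U|\ge\mathrm{cov}(\mathcal N)>\aleph_0$. In particular $\mathcal U$ cannot have a single member, which is the first assertion of the corollary.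 A universal countable $C$-free graph would contain all countable $C$-free graphs, since an isomorphism onto an induced subgraph is an embedding. This proves Theorem~\ref{thm:A}.
\end{proof}

\section{Proof of the cancellation property}\label{sec:cancel}

\subsection*{Chains of embeddings}
Consider first the case $u=b$ of Proposition~\ref{prop:cancel}. Then $g$ fixes $b$ and maps each branch in $\mathcal T$ into a branch at $b$ other than $B$. We follow $B$: if the branch containing $g(B)$ is in $\mathcal Z$ we are done, and otherwise we apply $g$ to that branch and continue. For instance, if the branches at $b$ are a $4$-cycle $B$ and two copies $X_1\in\mathcal T$, $X_2\in\mathcal Z$ of $K_4$, then $g$ may map $B$ into $X_1$ and $X_1$ onto $X_2$, and $g^2$ is the required embedding. The process cannot run forever, for a reason of size that we isolate.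

\begin{lemma}\label{lem:chain}
Let $\mathcal X$ be a finite set of finite rooted graphs with at least two vertices each, let $\mathcal D\subseteq\mathcal X$ and $\Phi:\mathcal D\to\mathcal X$, and let $e_X:X\to\Phi(X)$ be rooted embeddings $(X\in\mathcal D)$. Let $S\in\mathcal D$. Suppose that
\begin{enumerate}
\item[(i)] if $X\ne X'$ are in $\mathcal D$ and $\Phi(X)=\Phi(X')$, the images of $e_X$ and $e_{X'}$ share only the root;
\item[(ii)] if $\Phi(X)=S$, then $|X|<|S|$.
\end{enumerate}
Then $S$ has a rooted embedding into some member of $\mathcal X\setminus\mathcal D$.
\end{lemma}

\begin{proof}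
Let $X_0=S$ and $X_{t+1}=\Phi(X_t)$ as long as $X_t\in\mathcal D$; the sizes $|X_t|$ do not decrease. If some $X_t$ is outside $\mathcal D$, compose the embeddings. Otherwise let $y$ be least such that $X_y=X_x$ for some $x<y$. Then $|X_x|=|X_{x+1}|=\dots=|X_y|$. If $x=0$, then $\Phi(X_{y-1})=S$ and $|X_{y-1}|=|S|$, against (ii). If $x>0$, then $X_{x-1}\ne X_{y-1}$ by the minimality of $y$, both are sent to $X_x$, and (i) gives
\[
|X_x|-1\ \ge\ (|X_{x-1}|-1)+(|X_{y-1}|-1)\ >\ |X_{y-1}|-1=|X_x|-1,
\]
which is absurd.
\end{proof}

\subsection*{The spine}
Let $C,B,b,R,u,\mathcal T,\mathcal Z,T,g$ be as in Proposition~\ref{prop:cancel}; we regard $g$ as an embedding of $T$ into $C$. If $\mathcal Z=\emptyset$, then $|T|=|C|>|R|$, which is impossible. Also $\mathcal T\ne\emptyset$, since $B\subseteq T$. So there are at least two branches at $u$, and $u$ is a cut vertex. Let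
\[
u=p_0,\ \beta_1,\ p_1,\ \beta_2,\ \dots,\ \beta_\ell,\ p_\ell=b
\]
be the path from $u$ to $b$ in the block--cut-vertex tree, with $\ell=0$ if $u=b$. Each $\beta_i$ contains two cut vertices, so $B$ is not among them, and appending $\beta_{\ell+1}=B$ gives a longer path, the \emph{spine}. The blocks $\beta_1,\dots,\beta_{\ell+1}$ are distinct, and $p_i$ lies in no $\beta_s$ with $s\notin\{i,i+1\}$, because the tree has no cycle. We sort the branches at $p_i$ into forward, earlier and other ones (Figure~\ref{fig:spine}):
\begin{itemize}
\item $F_i=\mathrm{Br}(p_i,\beta_{i+1})$ for $0\le i\le\ell$; thus $F_\ell=B$;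
\item $E_i=\mathrm{Br}(p_i,\beta_i)$ and $\mathcal E_i=\{E_i\}$ for $1\le i\le\ell$, and $\mathcal E_0=\mathcal Z$;
\item $\mathcal O_i$ is the set of branches at $p_i$ that are not $F_i$ and not in $\mathcal E_i$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed] (-1,0) ellipse (1 and 0.42);
\node at (-1,0) {$\mathcal Z$};
\foreach \x/\y in {1/\beta_1,3/\beta_2,5/\beta_3,7/B} {
  \draw (\x,0) ellipse (1 and 0.42);
  \node at (\x,0) {$\y$};
}
\foreach \x/\y in {0/0,2/1,4/2,6/3} {
  \fill (\x,0) circle (2pt);
  \node at (\x,0.5) {$p_{\y}$};
  \draw (\x,0) -- (\x-0.3,-1) -- (\x+0.3,-1) -- cycle;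
  \node at (\x,-1.3) {$\mathcal O_{\y}$};
}
\draw[<->] (-2,0.95) -- (3.95,0.95);
\node at (1,1.2) {$E_2$};
\draw[<->] (4.05,0.95) -- (8,0.95);
\node at (6,1.2) {$F_2$};
\end{tikzpicture}
\caption{The chain of blocks from $u=p_0$ to the leaf block $B$ at $b=p_3$. At $p_2$, the forward branch $F_2$ contains $\beta_3$, $B$ and the branches in $\mathcal O_3$; the earlier branch $E_2$ contains $\beta_1$, $\beta_2$ and the branches in $\mathcal Z$, $\mathcal O_0$, $\mathcal O_1$; the remaining branches at $p_2$ form $\mathcal O_2$. Everything except the dashed part is in $T$. Branches hanging at other vertices of the $\beta_i$ are not drawn.}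
\label{fig:spine}
\end{figure}

The graph $(\beta_{i+1}-p_i)\cup\beta_{i+2}\cup\dots\cup\beta_{\ell+1}$ is connected and avoids $p_i$, and so is $(\beta_i-p_i)\cup\beta_{i-1}\cup\dots\cup\beta_1$ for $i\ge1$. Hence
\begin{equation}\label{eq:spine}
\beta_s\subseteq F_i\ \text{ for }s>i,\qquad \beta_s\subseteq E_i\ \text{ for }1\le s\le i .
\end{equation}
In particular $B\subseteq F_i$ for all $i$. As $B\subseteq T$, the branch $F_0$ is in $\mathcal T$, so $F_0\notin\mathcal E_0$ and $\mathcal O_0=\mathcal T\setminus\{F_0\}$. For every $i$ the branches at $p_i$ are thus partitioned into $\{F_i\}$, $\mathcal E_i$ and $\mathcal O_i$. For $i<j$, \eqref{eq:spine} gives $p_j\in F_i-p_i$ and $p_i\in E_j-p_j$, so the branches at $p_j$ other than $E_j$ avoid $p_i$, and Lemma~\ref{lem:br}(a) gives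
\begin{equation}\label{eq:nest}
F_i\supseteq F_j\cup\textstyle\bigcup\mathcal O_j\qquad(i<j).
\end{equation}
Therefore all $F_i$, all members of the $\mathcal O_i$ and all $\beta_s$ lie in $T$, the domain of $g$.

\begin{example}\label{ex:path}
Let $C$ be the path $p_{-1}p_0\cdots p_{\ell+1}$, let $B$ be its last edge, $u=p_0$, and let $\mathcal Z$ consist of the edge $p_0p_{-1}$. The only rooted embedding $(T,p_0)\to(R,p_\ell)$ is the reflection $g(p_r)=p_{\ell-r}$. It maps each $F_i$ onto the member of $\mathcal E_{\ell-i}$. It fixes the middle vertex of the spine when $\ell$ is even, and it maps the middle block to itself, exchanging its ends, when $\ell$ is odd.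
\end{example}

The proof shows that the general case behaves like a reflection. We first follow $g$ along the spine from the pair $(p_0,p_\ell)$ inward until source and target meet. We then work outward, proving for pairs $(r,i)$ with $g(p_r)=p_i$ that $F_i$ embeds in a member of $\mathcal E_r$, which is the opposite direction to $g$. The last pair, $(0,\ell)$, gives the proposition.

\subsection*{Descent to the middle}
A pair $(r,i)$ with $0\le r\le i\le\ell$ is a \emph{state} if $g(p_r)=p_i$ and the branch at $p_i$ that contains $g(F_r)$, given by Lemma~\ref{lem:br}(b), is not $F_i$. The pair $(0,\ell)$ is a state, since $g(u)=b$, $g(F_0)\subseteq R$, $F_\ell=B$ and $R\cap B=\{b\}$. The following lemma uses one principle twice: $F_r$ cannot be mapped into a branch that is a proper subgraph of $F_r$, and a branch that misses a vertex of $B$ and lies in $F_r$ is proper.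

\begin{lemma}\label{lem:descent}
Let $(r,i)$ be a state with $r<i$.
\begin{enumerate}
\item[(a)] If $r=i-1$, then $g(V(\beta_i))=V(\beta_i)$.
\item[(b)] If $r<i-1$, there is $r'$ with $r<r'\le i-1$ such that $(r',i-1)$ is a state and $g(\beta_s)\subseteq\beta_i$ for $r<s\le r'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $g(F_r)\subseteq X\in\mathcal O_i$. By \eqref{eq:nest} and \eqref{eq:spine}, $F_r\supseteq X\cup B$. Since $B\subseteq F_i$ and $X\cap F_i=\{p_i\}$, some vertex of $B$ is not in $X$, so $|F_r|>|X|$, contradicting the injectivity of $g$. Hence $g(F_r)\subseteq E_i$, and Lemma~\ref{lem:br}(b) gives $g(\beta_{r+1})\subseteq\beta_i$. For $r=i-1$ this is (a).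

Let $r<i-1$, and let $r'\in\{r+1,\dots,\ell\}$ be maximal with $g(\beta_s)\subseteq\beta_i$ for $r<s\le r'$. Then $|\beta_{r+1}\cup\dots\cup\beta_{r'}|\le|\beta_i|$. If $r'\ge i$, this union contains $\beta_i$ and the different block $\beta_{r+1}$, so it is larger than $\beta_i$. Hence $r'\le i-1$.

Let $w=g(p_{r'})$. Then $w\in\beta_i$, and $w\ne p_i=g(p_r)$. Since $r'+1\le i\le\ell$, maximality gives $g(\beta_{r'+1})\not\subseteq\beta_i$. By Lemma~\ref{lem:br}(b), $g(F_{r'})\subseteq X=\mathrm{Br}(w,\beta')$ with $g(\beta_{r'+1})\subseteq\beta'$, so $\beta'\ne\beta_i$ and $X$ is an outer branch of $\beta_i$ at $w$.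

Suppose $w\ne p_{i-1}$. By Lemma~\ref{lem:br}(a), $X\subseteq\mathrm{Br}(p_{i-1},\beta_i)=F_{i-1}$, and $F_{i-1}\subseteq F_{r'}$ because $r'\le i-1$. On the other hand $F_i$ is an outer branch of $\beta_i$ at $p_i\ne w$, so Lemma~\ref{lem:br}(a) gives $B\subseteq F_i\subseteq\mathrm{Br}(w,\beta_i)-w$, and $B$ is disjoint from $X$. As $B\subseteq F_{r'}$, we get $|F_{r'}|>|X|$, a contradiction. So $w=p_{i-1}$, and $X\neq\mathrm{Br}(p_{i-1},\beta_i)=F_{i-1}$. Thus $(r',i-1)$ is a state.
\end{proof}

Put $r_\ell=0$ and apply (b) as long as $r_i<i-1$. We obtain states $(r_i,i)$ for $i=\ell,\ell-1,\dots,i_0$, with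
\[
0=r_\ell<r_{\ell-1}<\dots<r_{i_0},\qquad r_{i_0}\in\{i_0-1,\,i_0\},
\]
and
\begin{equation}\label{eq:pack}
g(\beta_s)\subseteq\beta_i\qquad\text{for } i_0<i\le\ell\text{ and } r_i<s\le r_{i-1}.
\end{equation}
The two possible values of $r_{i_0}$ correspond to the two parities in Example~\ref{ex:path}. The next fact will supply hypothesis (ii) of Lemma~\ref{lem:chain}:
\begin{equation}\label{eq:small}
i_0\le i\le\ell,\quad X\in\mathcal O_{r_i},\quad g(X)\subseteq F_i\quad\Longrightarrow\quad |X|<|F_i| .
\end{equation}
For $i=\ell$ the hypothesis is never met: $|X|\ge2$, while $g(X)\subseteq R$ and $R\cap F_\ell=\{b\}$. For $i<\ell$ put $r=r_i\ge1$. By \eqref{eq:pack} and \eqref{eq:spine}, $g(\beta_r)\subseteq\beta_{i+1}\subseteq F_i$, and $X\cap\beta_r=\{p_r\}$ since $\beta_r\subseteq E_r$. So $F_i$ contains $g(X)$ and the nonempty set $g(\beta_r-p_r)$, which is disjoint from it.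

\subsection*{Turning around a block}
To reverse the direction of $g$ we need a map that carries what hangs at $p_i$ to $p_{r_i}$. An embedding cannot be inverted in general, but a permutation of a finite set can be inverted on a given point by iterating it. This applies when $g$, composed with a second map $h$, permutes the vertices of a block of the spine.

\begin{lemma}\label{lem:turn}
Let $i_0\le i\le\ell$ and $j=r_i<i$. Suppose that $g(V(\beta_{j+1}))=V(\beta_i)$, and that $h$ is an embedding into $C$ of a subgraph $W\supseteq\beta_i$ with $h(V(\beta_i))=V(\beta_{j+1})$, where either $W=C$, or $W=F_{i-1}$ and $g(h(p_{i-1}))=p_{i-1}$. Then $(F_i,p_i)$ has a rooted embedding into a member of $\mathcal E_j$.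
\end{lemma}

\begin{proof}
The map $\pi=g\circ h$ is a permutation of $V(\beta_i)$. Let $v_a=\pi^a(p_i)$ for $a\ge0$. The vertex $v\in\beta_i$ with $h(v)=p_j$ satisfies $\pi(v)=g(p_j)=p_i$, so it lies in the orbit of $p_i$. Let $m\ge0$ be least with $h(v_m)=p_j$.

For every $a$, the outer branches of $\beta_i$ at $v_a$ lie in $W$. This is trivial if $W=C$. In the other case $p_{i-1}$ is a fixed point of $\pi$ different from $p_i$, so $v_a\ne p_{i-1}$, and Lemma~\ref{lem:br}(a) places these branches in $\mathrm{Br}(p_{i-1},\beta_i)=F_{i-1}$. By Lemma~\ref{lem:br}(c), $h$ maps each of them into an outer branch of $\beta_{j+1}$ at $h(v_a)$. For $a<m$ we have $h(v_a)\ne p_j$, so the outer branches of $\beta_{j+1}$ at $h(v_a)$ lie in $\mathrm{Br}(p_j,\beta_{j+1})=F_j\subseteq T$, and by Lemma~\ref{lem:br}(c) $g$ maps each of them into an outer branch of $\beta_i$ at $v_{a+1}$.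

The outer branches of $\beta_i$ at $v_0=p_i$ are the members of $\mathcal X_1=\{F_i\}\cup\mathcal O_i$, and the outer branches of $\beta_{j+1}$ at $p_j$ are the members of $\mathcal X_2=\mathcal O_j\cup\mathcal E_j$. Applying $h$ and $g$ alternately, we see that $\theta=h\circ(g\circ h)^m$ is defined on the union of $\mathcal X_1$, is an embedding with $\theta(p_i)=p_j$, and maps each member of $\mathcal X_1$ into a member of $\mathcal X_2$. In the other direction, the members of $\mathcal O_j$ lie in $T$, and by Lemma~\ref{lem:br}(c) $g$ maps each of them into an outer branch of $\beta_i$ at $g(p_j)=p_i$, that is, into a member of $\mathcal X_1$.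

Apply Lemma~\ref{lem:chain} to $\mathcal X=\mathcal X_1\cup\mathcal X_2$, where the two sets are disjoint because the roots $p_i$ and $p_j$ differ, with $\mathcal D=\mathcal X_1\cup\mathcal O_j$ and $S=F_i$. For $X\in\mathcal X_1$ let $e_X=\theta|_X$, for $X\in\mathcal O_j$ let $e_X=g|_X$, and let $\Phi(X)$ be the branch containing the image. If $\Phi(X)=\Phi(X')$, then $X$ and $X'$ are branches at the same vertex, mapped by the same injective map; this gives (i). If $\Phi(X)=F_i$, then $X\in\mathcal O_j=\mathcal O_{r_i}$, and (ii) is \eqref{eq:small}. Finally $\mathcal X\setminus\mathcal D=\mathcal E_j$.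
\end{proof}

\subsection*{Ascent}

\begin{lemma}\label{lem:ascent}
For $i_0\le i\le\ell$, the branch $(F_i,p_i)$ has a rooted embedding into a member of $\mathcal E_{r_i}$.
\end{lemma}

\begin{proof}
We use induction on $i$, starting at $i=i_0$.

\emph{The case $i=i_0$, $r_i=i$.} Here $g(p_i)=p_i$. Apply Lemma~\ref{lem:chain} to the set $\mathcal X$ of all branches at $p_i$, with $\mathcal D=\{F_i\}\cup\mathcal O_i$, $e_X=g|_X$, $\Phi(X)$ the branch containing $g(X)$, and $S=F_i$. Condition (i) holds because $g$ is injective. For (ii), $\Phi(F_i)\ne F_i$ because $(i,i)$ is a state, and for $X\in\mathcal O_i=\mathcal O_{r_i}$ we use \eqref{eq:small}. Here $\mathcal X\setminus\mathcal D=\mathcal E_i$.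

\emph{The case $i=i_0$, $r_i=i-1$.} With $j=i-1$ we have $\beta_{j+1}=\beta_i$, and $g(V(\beta_i))=V(\beta_i)$ by Lemma~\ref{lem:descent}(a). Apply Lemma~\ref{lem:turn} with $W=C$ and $h$ the identity.

\emph{The step from $i-1$ to $i$, for $i_0<i\le\ell$.} Let $j=r_i$ and $r=r_{i-1}$, so $0\le j<r\le i-1$. Since $r\ge1$, the induction hypothesis gives a rooted embedding $h:(F_{i-1},p_{i-1})\to(E_r,p_r)$. As $F_{i-1}=\mathrm{Br}(p_{i-1},\beta_i)$ and $E_r=\mathrm{Br}(p_r,\beta_r)$, Lemma~\ref{lem:br}(b) gives $h(\beta_i)\subseteq\beta_r$. By \eqref{eq:pack}, $g$ maps $\beta_{j+1}\cup\dots\cup\beta_r$ into $\beta_i$. Therefore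
\[
|\beta_r|\le|\beta_{j+1}\cup\dots\cup\beta_r|\le|\beta_i|\le|\beta_r| ,
\]
and equality holds throughout. The first equality forces $j+1=r$, since otherwise the union contains a second block. The others give $g(V(\beta_{j+1}))=V(\beta_i)$ and $h(V(\beta_i))=V(\beta_{j+1})$. Moreover $g(h(p_{i-1}))=g(p_r)=p_{i-1}$, because $(r,i-1)$ is a state. Lemma~\ref{lem:turn} applies with $W=F_{i-1}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cancel}]
For $i=\ell$ we have $F_\ell=B$, $p_\ell=b$, $r_\ell=0$ and $\mathcal E_0=\mathcal Z$, so Lemma~\ref{lem:ascent} gives a rooted embedding $e$ of $(B,b)$ into some $\mathrm{Br}(u,\beta)\in\mathcal Z$. Since $B=\mathrm{Br}(b,B)$, Lemma~\ref{lem:br}(b) gives $e(B)\subseteq\beta$, and so $|\beta|\ge|B|$.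
\end{proof}

\begin{thebibliography}{9}

\bibitem{dichotomies}
\emph{Forbidden Substructures and Combinatorial Dichotomies: WQO and Universality},
\texttt{http://sites.math.rutgers.edu/\~{}cherlin/Paper/2011Dichotomies.pdf}

\end{thebibliography}
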